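\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}
\title{There is no universal bi-Lipschitz model for\\ $\mathbb H$-regular hypersurfaces in Heisenberg groups}

\begin{abstract}
Every $\mathbb H$-regular hypersurface of the Heisenberg group $\mathbb H^n$ is locally, after a rotation of coordinates, the intrinsic graph of a continuous function $\phi$ on an open subset of the vertical hyperplane $V_1\equiv\mathbb R^{2n}$. We show that, for every $n\ge1$, there is no metric on $V_1$ inducing the Euclidean topology for which all $\mathbb H$-regular intrinsic graphs over $V_1$ admit local bi-Lipschitz parametrizations by open subsets of $V_1$. The proof constructs uncountably many $\mathbb H$-regular surfaces through $0$ whose bi-Lipschitz germs at $0$ are pairwise incompatible. They are distinguished by the order of contact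 of two characteristic curves that branch at $0$. The functions $\phi$ can be taken of class $C^{0,\alpha}$ ($n=1$) or $C^{1,\alpha}$ ($n\ge2$) for any fixed $\alpha<1$. If $\phi$ is locally of class $C^{0,1}$ ($n=1$) or $C^{1,1}$ ($n\ge2$), the homogeneous metric of $V_1$ does work.
\end{abstract}

\section{The question and the results}

\subsection{Intrinsic graphs}
We identify the Heisenberg group $\mathbb H^n=\mathbb C^n\times\mathbb R$ with $\mathbb R^{2n+1}$, with points $P=(x,y,t)$, $x,y\in\mathbb R^n$, $t\in\mathbb R$, and group law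
\[
(x,y,t)\cdot(x',y',t')=\Big(x+x',\,y+y',\,t+t'+2\sum_{j=1}^n(x_j'y_j-x_jy_j')\Big).
\]
The left-invariant horizontal fields are $X_j=\partial_{x_j}+2y_j\partial_t$ and $Y_j=\partial_{y_j}-2x_j\partial_t$, $j=1,\dots,n$. Put $d_\infty((x,y,t),0)=\max\{|(x,y)|,|t|^{1/2}\}$ and $d_\infty(P,Q)=d_\infty(Q^{-1}\cdot P,0)$. This is a left-invariant metric, equivalent to the Carnot--Carath\'eodory metric, and it induces the Euclidean topology.

For an open set $U\subset\mathbb H^n$ let $\mathbf C^1_{\mathbb H}(U)$ be the set of continuous functions $f:U\to\mathbb R$ whose distributional horizontal gradient $\nabla_{\mathbb H}f=(X_1f,\dots,X_nf,Y_1f,\dots,Y_nf)$ is continuous. A set $S\subset\mathbb H^n$ is an \emph{$\mathbb H$-regular surface} if every $P\in S$ has an open neighborhood $U$ with a function $f\in\mathbf C^1_{\mathbb H}(U)$ such that $S\cap U=\{f=0\}$ and $\nabla_{\mathbb H}f\ne0$ on $U$. No derivative in the direction $t$ is required.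

Let $V_1=\{x_1=0\}\subset\mathbb H^n$, identified with $\mathbb R^{2n}$, and let $e_1=(1,0,\dots,0)$. For a continuous function $\phi:\omega\to\mathbb R$ on an open set $\omega\subset V_1$ put
\[
\Phi(A)=A\cdot\phi(A)e_1,\qquad G^1_{\mathbb H,\phi}=\Phi(\omega).
\]
This is the \emph{intrinsic graph} of $\phi$. Every $\mathbb H$-regular surface is locally, after a rotation of coordinates, such a graph with $\phi$ continuous.

\subsection{The question}
A Euclidean $C^1$ hypersurface is locally bi-Lipschitz to a hyperplane, the same model for all surfaces. We ask for the analog here. The map $\Phi$ is locally bi-Lipschitz for a suitable metric on $\omega$, but that metric depends on $\phi$. The problem, posed in \cite{IRH}, is whether there are a metric on $V_1$ \emph{independent of $S$} and suitable locally bi-Lipschitz parametrizations of the surfaces $S$.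

\begin{definition}
A metric $\rho$ on $V_1$ is \emph{universal} if it induces the Euclidean topology and if, for every $\mathbb H$-regular $S=G^1_{\mathbb H,\phi}$ (with $\omega\subset V_1$ open and $\phi$ continuous) and every $P\in S$, there are a nonempty open set $\tilde\omega\subset V_1$, a relatively open neighborhood $\mathcal U$ of $P$ in $S$, and a homeomorphism $\tilde\Phi:\tilde\omega\to\mathcal U$ that is bi-Lipschitz from $(\tilde\omega,\rho)$ to $(\mathcal U,d_\infty)$.
\end{definition}

There is an obvious candidate. For $\phi\equiv0$ the graph is $V_1$ itself, with the metric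
\[
d_N:=d_\infty|_{V_1}.
\]
For $n=1$ this is the parabolic metric $\max\{|\eta-\eta'|,|\tau-\tau'|^{1/2}\}$ of the plane. It is known that $\phi$ need not be locally Lipschitz for this metric, but this only concerns the parametrization $\Phi$, while $\tilde\Phi$ may be any other one. The guess $\rho=d_N$ is in fact correct when $\phi$ is sufficiently regular (Theorem~\ref{thm:sharp}). In general, however, no $\rho$ works.

\begin{theorem}\label{thm:main}
For every $n\ge1$ there is no universal metric on $V_1$.
\end{theorem}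

Since $\tilde\omega$ may depend on $S$ and $P$, a metric $\rho$ could contain different local models in different places. So it does not suffice to find a surface that is not locally bi-Lipschitz to $(V_1,d_N)$. We need more models than a metric with a countable base can hold. Put $I_1=(2,\infty)$ and $I_n=(1,\infty)$ for $n\ge2$.

\begin{theorem}\label{thm:strong}
Let $n\ge1$.
\begin{enumerate}
\item[(a)] There are $\mathbb H$-regular intrinsic graphs $S_m=G^1_{\mathbb H,\phi_m}\ni0$, $m\in I_n$, such that for $m\ne m'$ no relatively open neighborhood of $0$ in $S_{m'}$ is bi-Lipschitz homeomorphic to a relatively open subset of $S_m$. Here $\phi_m$ is of Euclidean class $C^{0,1-1/m}_{loc}$ if $n=1$ and $C^{1,1-1/m}_{loc}$ if $n\ge2$.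
\item[(b)] Let $M$ be a metric space such that every $\mathbb H$-regular intrinsic graph is, near each of its points, bi-Lipschitz homeomorphic to an open subset of $M$. Then every dense subset of $M$ has at least $2^{\aleph_0}$ elements. This bound is attained for some $M$.
\item[(c)] For every fixed $\alpha<1$ the lower bound in \textup{(b)} persists if only graphs of functions $\phi\in C^{0,\alpha}_{loc}$ $(n=1)$ or $\phi\in C^{1,\alpha}_{loc}$ $(n\ge2)$ are considered.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:sharp}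
Let $S=G^1_{\mathbb H,\phi}$ be $\mathbb H$-regular. If $n=1$ and $\phi$ is locally Lipschitz (Euclidean), or if $n\ge2$ and $\phi\in C^{1,1}_{loc}$ (Euclidean), then every $P\in S$ has a neighborhood in $S$ that is bi-Lipschitz homeomorphic to an open subset of $(V_1,d_N)$. Thus $d_N$ has the property required of a universal metric on these classes. On the other hand, for $\alpha<1$ no metric inducing the Euclidean topology has this property for all $\phi$ of class $C^{0,\alpha}_{loc}$ $(n=1)$ or $C^{1,\alpha}_{loc}$ $(n\ge2)$.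
\end{theorem}

\begin{remark}
The Euclidean topology enters the proof of Theorem~\ref{thm:main} only through its countable base. Theorem~\ref{thm:strong}(b) is the corresponding statement for arbitrary metric spaces.
\end{remark}

\subsection{Plan}
In Section~\ref{sec:pullback} we read the metric of $S$ on $\omega$. Section~\ref{sec:idea} shows the obstruction by hand on one surface in $\mathbb H^1$: two Lipschitz arcs leave a point in the same direction and separate to higher order, which for $n=1$ is impossible in $(V_1,d_N)$. The order of separation is a bi-Lipschitz invariant of the pair of arcs. To tell $S_m$ and $S_{m'}$ apart, we fix two such arcs at $0\in S_{m'}$ and follow their images under a bi-Lipschitz map into $S_m$. Propositions~\ref{prop:A} ($n=1$) and~\ref{prop:B} ($n\ge2$) show that the images must be two branches of characteristics of $S_m$. These separate to the order belonging to $m$, so $m=m'$. For $n=1$ this is an ODE argument. For $n\ge2$ there are many more Lipschitz curves, and we need in addition a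 flow-box lemma and Pansu's differentiability theorem. Section~\ref{sec:counting} does the counting, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.

\section{The metric of a graph, read on $V_1$}\label{sec:pullback}

We write points of $V_1$ as $A=(\eta,\zeta,\tau)$ with $\eta=y_1$ and $\zeta=(x_2,\dots,x_n,y_2,\dots,y_n)$, where $\zeta$ is absent if $n=1$. Put
\[
B(\zeta,\zeta')=\sum_{j\ge2}(x_j'y_j-x_jy_j'),
\]
with $B=0$ if $n=1$. This form is skew. It vanishes if $\zeta,\zeta'$ are proportional, and also if both lie in the $x$-space $\{y=0\}$ or both in the $y$-space $\{x=0\}$; here $x=(x_j)_{j\ge2}$, $y=(y_j)_{j\ge2}$.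

Explicitly, $\Phi(A)=(\phi,x_2,\dots,x_n,\eta,y_2,\dots,y_n,\tau+2\phi\eta)$. So $\Phi:\omega\to S$ is a homeomorphism, with inverse given by $\tau=t-2x_1y_1$. We put
\[
d_\phi(A,A')=d_\infty(\Phi(A),\Phi(A'))
\]
and work with $(\omega,d_\phi)$, which is isometric to $(S,d_\infty)$ and carries the Euclidean topology. For $P=(x,y,t)$ and $Q=(x',y',t')$ the last coordinate of $Q^{-1}P$ is $t-t'+2\sum_j(x_j'y_j-x_jy_j')$. With $\phi=\phi(A)$ and $\phi'=\phi(A')$, the terms containing $\phi$ or $\phi'$ are
\[
2\phi\eta-2\phi'\eta'+2(\phi'\eta-\phi\eta')=2(\phi+\phi')(\eta-\eta').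
\]
Hence
\begin{equation}\label{eq:dphi}
d_\phi(A,A')=\max\Big\{|(\phi-\phi',\eta-\eta',\zeta-\zeta')|,\ \big|\tau-\tau'+2(\phi+\phi')(\eta-\eta')+2B(\zeta,\zeta')\big|^{1/2}\Big\}.
\end{equation}
In particular $|\eta-\eta'|\le d_\phi$ and $|\zeta-\zeta'|\le d_\phi$. For $\phi\equiv0$ we have $d_\phi=d_N$.

Call a piecewise $C^1$ curve $\sigma=(\eta,\zeta,\tau)$ in $\omega$ with $\phi\circ\sigma$ piecewise $C^1$ \emph{$\phi$-horizontal} if
\begin{equation}\label{eq:horizontal}
\dot\tau=-4\phi\,\dot\eta+2B(\zeta,\dot\zeta)=-4\phi\,\dot\eta+2\sum_{j\ge2}(y_j\dot x_j-x_j\dot y_j).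
\end{equation}
Its length is $\ell(\sigma)=\int|(\dot\eta,\dot\zeta)|$.

\begin{lemma}\label{lem:length}
If $\sigma:[0,1]\to\omega$ is $\phi$-horizontal, then
$d_\phi(\sigma(0),\sigma(1))\le\int_0^1\big|\big(\tfrac{d}{ds}(\phi\circ\sigma),\dot\eta,\dot\zeta\big)\big|\,ds$.
\end{lemma}
\begin{proof}
Write $\phi$ for $\phi\circ\sigma$. Along $\Phi\circ\sigma$ we have $t=\tau+2\phi\eta$, so \eqref{eq:horizontal} gives $\dot t=2(\eta\,\dot\phi-\phi\,\dot\eta)+2B(\zeta,\dot\zeta)$. Since $x_1=\phi$ and $y_1=\eta$, this says that $\Phi\circ\sigma$ is a horizontal curve in $\mathbb H^n$, and the integral is the length of its projection $z=(x,y)$. By left-invariance it suffices to consider a horizontal curve starting at $0$. Put $\ell(u)=\int_0^u|\dot z|$. Then $|z|\le\ell$, and $|t|\le\int2|z||\dot z|\le\int2\ell\dot\ell=\ell^2$. So $d_\infty(\cdot,0)\le\ell$ along the curve.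
\end{proof}

\section{The idea: branching arcs}\label{sec:idea}

\subsection{One surface in $\mathbb H^1$}
Let $n=1$ and $\phi(\eta,\tau)=-\tau_+^{3/4}$, where $\tau_+=\max\{\tau,0\}$, on a narrow strip $\omega$ around the line $\{\tau=0\}$. This is the case $m=4$ of Section~\ref{sec:n1}, where the graph is shown to be $\mathbb H$-regular (Lemma~\ref{lem:regular}). Horizontal curves with $\dot\eta=1$ satisfy $\dot\tau=4\tau_+^{3/4}$, an equation without uniqueness. From the origin start
\[
\gamma_1(s)=(s,0)\qquad\text{and}\qquad\gamma_2(s)=(s,s^4),\qquad s\ge0\text{ small};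
\]
see Figure~\ref{fig:branch}. By Lemma~\ref{lem:length}, and because $d_\phi\ge|\eta-\eta'|$, both arcs satisfy $|s-s'|\le d_\phi(\gamma_i(s),\gamma_i(s'))\le C|s-s'|$. At equal $\eta$ formula \eqref{eq:dphi} gives
\[
d_\phi(\gamma_1(s),\gamma_2(s))=\max\{s^3,(s^4)^{1/2}\}=s^2 .
\]
So the arcs separate, but only to second order.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\draw[->] (-2.2,0)--(2.4,0) node[right] {$\eta$};
\draw[->] (-2.2,-0.8)--(-2.2,1.5) node[above] {$\tau$};
\draw[thick] (-2.2,0)--(2.2,0);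
\draw (-2.2,-0.3)--(2.2,-0.3);
\draw (-2.2,-0.6)--(2.2,-0.6);
\draw[domain=0:1.05,samples=40] plot ({\x-1.5},{\x*\x*\x*\x});
\draw[very thick,domain=0:1.05,samples=40] plot ({\x},{\x*\x*\x*\x});
\draw[domain=0:1.05,samples=40] plot ({\x+1},{\x*\x*\x*\x});
\fill (0,0) circle (1pt);
\node[below] at (0,0) {$0$};
\node[left] at (0.95,0.9) {$\gamma_2$};
\node[below] at (0.65,0.02) {$\gamma_1$};
\end{tikzpicture}
\caption{Horizontal curves of $\phi=-\tau_+^{3/4}$ in the $(\eta,\tau)$-plane ($n=1$; not to scale). For $\tau<0$ they are horizontal lines. From every point of the line $\tau=0$ a curve $\tau=(\eta-\eta_0)^4$ branches off to the right, tangentially to the line.}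
\label{fig:branch}
\end{figure}

In $(V_1,d_N)$, still with $n=1$, this cannot happen. Suppose that $F$ is a bi-Lipschitz embedding, with constant $\Lambda$, of a neighborhood of $0$ in $(\omega,d_\phi)$ into $(V_1,d_N)$. Let $F(0)=(\eta_0,\tau_0)$ and $G_i=F\circ\gamma_i=(\eta_i,\tau_i)$. Enlarging $\Lambda$, we may assume that $G_i$ is bi-Lipschitz in $s$ with constant $\Lambda$. Then $|\tau_i(s)-\tau_i(s')|\le\Lambda^2|s-s'|^2$, so $\tau_i\equiv\tau_0$. Hence $\eta_i$ is injective and continuous, thus strictly monotone, and $|\eta_i(s)-\eta_0|=d_N(G_i(s),F(0))\ge s/\Lambda$.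
\begin{itemize}
\item If $\eta_1,\eta_2$ move in opposite directions, then $\Lambda s^2\ge d_N(G_1(s),G_2(s))\ge|\eta_1(s)-\eta_2(s)|\ge2s/\Lambda$, which is false for small $s>0$.
\item If they move in the same direction, then $\eta_1(s)=\eta_2(s')$ for some $s,s'>0$. So $G_1(s)=G_2(s')$, although $\gamma_1(s)\ne\gamma_2(s')$.
\end{itemize}
So this graph is not bi-Lipschitz to an open subset of $(V_1,d_N)$ near $0$.

To distinguish such surfaces from each other, we replace the exponent $4$ by $m$ and measure how fast the branches separate. The order $s^2$ becomes $s^{m/2}$. This order is preserved by bi-Lipschitz maps, but in the image the two arcs need no longer be parametrized by $\eta$. To compare them we also need a lower bound for the distance from a point of one branch to \emph{all} points of the other. This leads to the following definition.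

\subsection{Pairs of arcs with a given order of contact}

\begin{definition}
Let $\kappa>1$. A \emph{$\kappa$-pair} at $Q\in\omega$ is a pair of maps $G_1,G_2:[0,a]\to(\omega,d_\phi)$, $a>0$, with $G_1(0)=G_2(0)=Q$ such that for some $\Lambda\ge1$ and all $s,s'\in[0,a]$
\begin{align}
\Lambda^{-1}|s-s'|\le d_\phi(G_i(s),G_i(s'))&\le\Lambda|s-s'|,\qquad i=1,2,\label{eq:i}\\
d_\phi(G_1(s),G_2(s))&\le\Lambda s^\kappa,\label{eq:ii}\\
d_\phi(G_1(s),G_2(s'))&\ge\Lambda^{-1}s^\kappa.\label{eq:iii}
\end{align}
\end{definition}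

A $\kappa$-pair remains one if $a$ is decreased. The image of a $\kappa$-pair under a bi-Lipschitz map into another such space $(\omega',d_{\phi'})$ is a $\kappa$-pair, with another $\Lambda$. We write $\eta_i(s)$ for the $\eta$-coordinate of $G_i(s)$, a continuous function, and $\eta_0$ for that of $Q$. The next lemma abstracts the argument above. It applies once we know that each $G_i$ runs along a curve $c_i$ parametrized by $\eta$.

\begin{lemma}\label{lem:carriers}
Let $(G_1,G_2)$ be a $\kappa$-pair at $Q$. Suppose that, for $i=1,2$, $G_i(s)=c_i(\eta_i(s))$ on $[0,a]$, where $c_i$ is defined on an interval containing $\eta_i([0,a])$, $c_i(\eta)$ has $\eta$-coordinate $\eta$, $c_i(\eta_0)=Q$, and $d_\phi(c_i(\eta),Q)\le C|\eta-\eta_0|$. Then: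
\begin{enumerate}
\item[(a)] $\eta_i$ is strictly monotone, and $s/(C\Lambda)\le|\eta_i(s)-\eta_0|\le\Lambda s$;
\item[(b)] $\eta_1,\eta_2$ are both increasing or both decreasing;
\item[(c)] on the side of $\eta_0$ into which $\eta_1,\eta_2$ move, $c_1$ and $c_2$ do not coincide on any one-sided neighborhood of $\eta_0$.
\end{enumerate}
\end{lemma}
\begin{proof}
(a) By \eqref{eq:i}, $G_i=c_i\circ\eta_i$ is injective, so the continuous function $\eta_i$ is injective, hence strictly monotone. Moreover $|\eta_i(s)-\eta_0|\le d_\phi(G_i(s),Q)\le\Lambda s$ and $\Lambda^{-1}s\le d_\phi(G_i(s),Q)\le C|\eta_i(s)-\eta_0|$.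

(b) Otherwise $\Lambda s^\kappa\ge d_\phi(G_1(s),G_2(s))\ge|\eta_1(s)-\eta_2(s)|\ge|\eta_1(s)-\eta_0|\ge s/(C\Lambda)$, which is false for small $s>0$ because $\kappa>1$.

(c) Otherwise, for small $s>0$, (b) and the intermediate value theorem give $s'$ with $\eta_2(s')=\eta_1(s)$. Then $G_2(s')=c_2(\eta_1(s))=c_1(\eta_1(s))=G_1(s)$, contradicting \eqref{eq:iii}.
\end{proof}

\section{The first Heisenberg group}\label{sec:n1}

Let $n=1$, $m>2$ and $\beta=1-\frac1m\in(\frac12,1)$. Put
\[
\phi_m(\eta,\tau)=-\tfrac m4\,\tau_+^{\beta}\quad\text{on }\omega_m=\{|\tau|<\tau_m\},\qquad S_m=G^1_{\mathbb H,\phi_m},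
\]
where $\tau_m\in(0,1)$ satisfies $m\,\tau_m^{\beta-1/2}\le1$. Since $|a^\beta-b^\beta|\le|a-b|^\beta$ for $a,b\ge0$, we have $\phi_m\in C^{0,1-1/m}$.

\subsection{Regularity}
In the coordinates $(x,y,\tau)$, $\tau=t-2xy$, the graph is $x=\phi_m(\tau)$, and we have $X\tau=0$, $Y\tau=-4x$. The naive defining function $x-\phi_m(\tau)$ has $Y$-derivative of size $|x|\tau^{\beta-1}$ for $\tau>0$. This is unbounded near $\tau=0$ when $x$ stays away from $0$. On the surface itself $|x|\sim\tau^\beta$, and it is of size $\tau^{2\beta-1}\to0$; here $\beta>\frac12$, that is $m>2$, is used. So we cut off outside the region $|x|\le2\tau^{1/2}$.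

\begin{lemma}\label{lem:regular}
$S_m$ is $\mathbb H$-regular.
\end{lemma}
\begin{proof}
The map $(x,y,t)\mapsto(x,y,\tau)$ is a volume-preserving polynomial diffeomorphism. In the new coordinates $X=\partial_x$ and $Y=\partial_y-4x\partial_\tau$. Let $\chi\in C_c^\infty(\mathbb R)$ with $0\le\chi\le1$, $\chi=1$ on $[-1,1]$, $\operatorname{supp}\chi\subset[-2,2]$, $|\chi'|\le2$. On $U=\{|\tau|<\tau_m\}\subset\mathbb H^1$ put
\[
f=x+\tfrac m4\tau^\beta\chi(x\tau^{-1/2})\ \ (\tau>0),\qquad f=x\ \ (\tau\le0).
\]
Then $f$ is continuous, and it is $C^1$ for $\tau\ne0$. For $\tau>0$ and $u=x\tau^{-1/2}$,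
\begin{gather*}
|Xf-1|=\big|\tfrac m4\tau^{\beta-1/2}\chi'(u)\big|\le\tfrac m2\tau^{\beta-1/2}\le\tfrac12,\\
|Yf|=4|x|\,\tfrac m4\,\tau^{\beta-1}\big|\beta\chi(u)-\tfrac12u\chi'(u)\big|\le6m\,\tau^{\beta-1/2},
\end{gather*}
because the last modulus vanishes unless $|x|\le2\tau^{1/2}$ and is at most $3$. For $\tau<0$ we have $Xf=1$, $Yf=0$. Since $\beta>\frac12$, the functions $Xf$ and $Yf$ extend continuously across $\{\tau=0\}$ by $1$ and $0$.

These extensions are the distributional derivatives. Indeed, let $g\in C_c^\infty(U)$. Both fields are divergence free and $X$ has no $\tau$-component, so integration by parts on $\{|\tau|>\delta\}$ gives $\int_{|\tau|>\delta}f\,Xg=-\int_{|\tau|>\delta}(Xf)g$ and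
\[
\int_{|\tau|>\delta}f\,Yg=-\int_{|\tau|>\delta}(Yf)g+\int4x\big[(fg)(x,y,\delta)-(fg)(x,y,-\delta)\big]\,dx\,dy .
\]
The boundary term tends to $0$ as $\delta\to0$ by continuity of $fg$.

So $f\in\mathbf C^1_{\mathbb H}(U)$ and $Xf\ge\frac12$. For fixed $(y,\tau)$, $f$ is strictly increasing in $x$. It vanishes at $x=\phi_m(\tau)$: for $\tau>0$ we have $|\phi_m|=\frac m4\tau^{\beta-1/2}\tau^{1/2}\le\frac14\tau^{1/2}$, where $\chi=1$, and for $\tau\le0$ this is clear. Hence $S_m=\{f=0\}$ in $U$.
\end{proof}

\subsection{The two branches at a point of $\{\tau=0\}$}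
For small $s\ge0$ let
\[
\gamma_1(s)=(s,0),\qquad\gamma_2(s)=(s,s^m).
\]
Write $d=d_{\phi_m}$. On $\gamma_1$ we have $\phi_m=0$, so $d(\gamma_1(s),\gamma_1(s'))=|s-s'|$. On $\gamma_2$ we have $\phi_m=-\frac m4s^{m-1}$, a $C^1$ function of $s$, and $\dot\tau=ms^{m-1}=-4\phi_m\dot\eta$. So $\gamma_2$ is $\phi_m$-horizontal, and Lemma~\ref{lem:length} gives $|s-s'|\le d(\gamma_2(s),\gamma_2(s'))\le C|s-s'|$.

\begin{lemma}\label{lem:arcs1}
For small $s,s'\ge0$ and constants $C,c>0$ depending on $m$,
\begin{equation}\label{eq:arcs1}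
d(\gamma_1(s),\gamma_2(s))\le C s^{m/2},\qquad d(\gamma_1(s),\gamma_2(s'))\ge c\,s^{m/2}.
\end{equation}
So $(\gamma_1,\gamma_2)$ is a $\kappa$-pair with $\kappa=m/2>1$.
\end{lemma}
\begin{proof}
By \eqref{eq:dphi}, $d(\gamma_1(s),\gamma_2(s))=\max\{\frac m4s^{m-1},s^{m/2}\}$, and $m-1>\frac m2$. For the second estimate, if $|s-s'|\ge\frac s{2m}$, then $d\ge\frac s{2m}\ge c\,s^{m/2}$ because $\frac m2>1$. Otherwise $s'\ge(1-\frac1{2m})s\ge\frac s2$, so $|s-s'|\le\frac{s}{2m}\le\frac{s'}{2m-1}\le\frac{s'}m$, and \eqref{eq:dphi} gives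
\[
d(\gamma_1(s),\gamma_2(s'))^2\ge\big|s'^m+\tfrac m2s'^{m-1}(s-s')\big|\ge\tfrac12s'^m\ge2^{-m-1}s^m.\qedhere
\]
\end{proof}

Since $\phi_m$ does not depend on $\eta$, the metric $d$ is invariant under translations in $\eta$. So the same estimates hold for the branches $(\eta_0+s,0)$ and $(\eta_0+s,s^m)$ at any point $(\eta_0,0)$.

\subsection{The exponent is an invariant}

\begin{proposition}\label{prop:A}
Let $m,m'>2$. If a neighborhood of $0$ in $(\omega_{m'},d_{\phi_{m'}})$ admits a bi-Lipschitz embedding $F$ into $(\omega_m,d_{\phi_m})$, then $m=m'$.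
\end{proposition}
\begin{proof}
Let $\gamma_1,\gamma_2$ be the model arcs for $m'$, restricted to a small interval $[0,a]$, and $G_i=F\circ\gamma_i$. This is a $\kappa$-pair with $\kappa=m'/2>1$ at the point $Q=F(0)=(\eta_0,\tau_0)$, about which nothing is known. Put $\phi=\phi_m$ and $d=d_{\phi_m}$.

\emph{Step 1: both arcs follow horizontal curves.} Let $G=(\eta,\tau)$ be $G_1$ or $G_2$. By \eqref{eq:i} and \eqref{eq:dphi}, $\eta$ is Lipschitz and
\[
\big|\tau(s)-\tau(s')+2\big(\phi(G(s))+\phi(G(s'))\big)(\eta(s)-\eta(s'))\big|\le\Lambda^2|s-s'|^2 .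
\]
As $\phi$ is bounded on $\omega_m$, $\tau$ is Lipschitz too. Dividing by $s-s'$ and letting $s'\to s$ we obtain $\dot\tau=-4\phi\,\dot\eta=m\,\tau_+^{1-1/m}\dot\eta$ wherever $\eta$ and $\tau$ are differentiable, hence almost everywhere. A Lipschitz function on an interval with derivative $0$ a.e.\ is constant. Hence $\tau$ is locally constant on $\{s:\tau(s)<0\}$. On $\{s:\tau(s)>0\}$ the locally Lipschitz function $\tau^{1/m}-\eta$ has derivative $\frac1m\tau^{1/m-1}\dot\tau-\dot\eta=0$ a.e., so it is locally constant.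

\emph{Step 2: $\tau_0=0$.} Suppose $\tau_0<0$. For small $a$, both arcs have $\tau\equiv\tau_0$. So both lie on $c(\eta)=(\eta,\tau_0)$, where $d(c(\eta),c(\eta'))=|\eta-\eta'|$. This contradicts Lemma~\ref{lem:carriers}(c) with $c_1=c_2=c$. Suppose $\tau_0>0$. For small $a$, both arcs lie on $c(\eta)=(\eta,(\eta-\eta_0+\tau_0^{1/m})^m)$. Near $\eta_0$ this is a smooth $\phi$-horizontal curve along which $\phi$ is smooth, so $d(c(\eta),Q)\le C|\eta-\eta_0|$ by Lemma~\ref{lem:length}, and we get the same contradiction.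

\emph{Step 3: the shape of the arcs.} Let $G=(\eta,\tau)$ be either arc, now with $\tau(0)=0$. First, $\tau\ge0$: on a component of $\{\tau<0\}$ in $[0,a]$, $\tau$ is a negative constant, so by continuity this component is also closed. It is then all of $[0,a]$, contradicting $\tau(0)=0$.

Let $J=\{s\in[0,a]:\tau(s)>0\}$, a relatively open set not containing $0$. Let $J'$ be a component of $J$ and $b\notin J$ its left end, so $\tau(b)=0$. By Step 1, $\tau^{1/m}=\eta-\eta(b)$ on $J'$, and by continuity at its ends. If the right end $e$ of $J'$ were not in $J$, then $\tau(e)=0=\tau(b)$ and $\eta(e)=\eta(b)$, so $G(e)=G(b)$, contradicting injectivity. So every component of $J$ has the form $(b,a]$, that is, $J=\emptyset$ or $J=(b,a]$. Decreasing $a$ (to $b$, if $b>0$), we may assume $J=\emptyset$ or $J=(0,a]$. In the second case $\tau=(\eta-\eta_0)^m$ and $\eta>\eta_0$ on $(0,a]$. Thus $G_i=c_i\circ\eta_i$, where either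
\[
c_i(\eta)=(\eta,0)\quad\text{(first type)}\qquad\text{or}\qquad c_i(\eta)=\big(\eta,(\eta-\eta_0)_+^m\big)\quad\text{(second type)}.
\]
By the estimates for the model arcs, $d(c_i(\eta),Q)\le C|\eta-\eta_0|$ near $\eta_0$, and Lemma~\ref{lem:carriers} applies. For $\eta\le\eta_0$ the two types coincide. So by parts (b) and (c) of that lemma both $\eta_i$ increase, and exactly one $c_i$ is of each type.

\emph{Step 4: comparison of orders.} For small $s$ take $s'$ with $\eta_2(s')=\eta_1(s)$. By \eqref{eq:iii}, the first estimate in \eqref{eq:arcs1} and Lemma~\ref{lem:carriers}(a),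
\[
\Lambda^{-1}s^{m'/2}\le d(G_1(s),G_2(s'))\le C(\eta_1(s)-\eta_0)^{m/2}\le C's^{m/2},
\]
so $m'\ge m$. By \eqref{eq:ii}, the second estimate in \eqref{eq:arcs1} and Lemma~\ref{lem:carriers}(a),
\[
\Lambda s^{m'/2}\ge d(G_1(s),G_2(s))\ge c\,(\eta_i(s)-\eta_0)^{m/2}\ge c's^{m/2},\qquad c'>0,
\]
where $i$ is the index of the arc of the first type. So $m'\le m$.
\end{proof}

\section{Higher Heisenberg groups}\label{sec:n2}

Let $n\ge2$. Sums over $j$ run over $j\ge2$. Put $h=(\zeta,\tau)\in\mathbb H^{n-1}$, and let $d_0$ be the metric $d_\infty$ of $\mathbb H^{n-1}$. Then $(V_1,d_N)$ is the group $\mathbb R_\eta\times\mathbb H^{n-1}$ with a left-invariant metric, homogeneous for the dilations $\delta_\lambda(\eta,\zeta,\tau)=(\lambda\eta,\lambda\zeta,\lambda^2\tau)$.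

In Section~\ref{sec:n1} every Lipschitz arc had to follow the integral curves of $\partial_\eta-4\phi\,\partial_\tau$. Now there are Lipschitz arcs in many directions, for instance the horizontal curves of $\mathbb H^{n-1}$ inside $\{\eta=\mathrm{const}\}$. To make the argument work we need a family of curves that every bi-Lipschitz map must preserve. In $(V_1,d_N)$ these are the lines $\{h=\mathrm{const}\}$: their direction $\partial_\eta$ is, up to multiples, the only horizontal one in the center of the Lie algebra. We first find the corresponding curves for smooth $\phi$ (Lemma~\ref{lem:flowbox}), then prove that the lines are preserved (Lemma~\ref{lem:rigid}), and finally choose $\phi_m$, smooth off a small set, so that these curves branch there.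

\subsection{Characteristics and flow boxes}
For $\phi\in C^1$ put, with $X_j=\partial_{x_j}+2y_j\partial_\tau$ and $Y_j=\partial_{y_j}-2x_j\partial_\tau$,
\[
W=\partial_\eta-4\phi\,\partial_\tau,\qquad\theta=d\tau-2\sum(y_jdx_j-x_jdy_j)+4\phi\,d\eta .
\]
By \eqref{eq:horizontal}, a $C^1$ curve is $\phi$-horizontal iff it is tangent to $\ker\theta=\mathrm{span}\{X_j,Y_j,W\}$. Let $\theta_0$ be the form $\theta$ for $\phi=0$. The field $\partial_\eta$ satisfies $\theta_0(\partial_\eta)=0$ and $i_{\partial_\eta}d\theta_0=0$. In analogy, we look for a field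
$V=W+\sum(a_jX_j+b_jY_j)$ in $\ker\theta$ such that $i_Vd\theta$ is a multiple of $\theta$. Then the flow of $V$ preserves $\ker\theta$. For smooth $\phi$ we have $d\theta=4\sum dx_j\wedge dy_j+4\,d\phi\wedge d\eta$, so
\[
i_Vd\theta=4\sum(a_jdy_j-b_jdx_j)+4(V\phi)\,d\eta-4\,d\phi .
\]
The coframe dual to $X_j,Y_j,W,\partial_\tau$ is $dx_j,dy_j,d\eta,\theta$. Therefore
$d\phi=\sum(X_j\phi\,dx_j+Y_j\phi\,dy_j)+W\phi\,d\eta+\phi_\tau\theta$. The terms in $dx_j$ and $dy_j$ cancel exactly for $a_j=Y_j\phi$, $b_j=-X_j\phi$. So we put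
\[
V=W+\sum\big((Y_j\phi)X_j-(X_j\phi)Y_j\big).
\]
Then $V\phi=W\phi$, so the $d\eta$-term cancels as well. Since $\theta(V)=0$, Cartan's formula gives
\begin{equation}\label{eq:Lie}
\mathcal L_V\theta=i_Vd\theta=-4\phi_\tau\,\theta .
\end{equation}
We call the integral curves of $V$ \emph{characteristics}. Since $V\eta=1$, they can be parametrized by $\eta$.

\begin{lemma}\label{lem:connect}
Any $h,h'\in\mathbb H^{n-1}$ are joined by a piecewise $C^1$ horizontal curve of length at most $3\,d_0(h,h')$.
\end{lemma}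
\begin{proof}
By left-invariance let $h'=0$, $h=(\zeta,\tau)$. The segment from $0$ to $(\zeta,0)$ is horizontal. A circle through $0$ in the $(x_2,y_2)$-plane enclosing area $|\tau|/4$ has length $\sqrt{\pi|\tau|}$. Suitably oriented, its horizontal lift from $0$ ends at $(0,\tau)$, because $\oint2(y_2\,dx_2-x_2\,dy_2)=\mp4\cdot\text{area}$. The left translate of this lift by $(\zeta,0)$ joins $(\zeta,0)$ to $(\zeta,\tau)$. The total length is $|\zeta|+\sqrt{\pi|\tau|}\le3d_0(h,0)$.
\end{proof}

\begin{lemma}[flow box]\label{lem:flowbox}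
Let $A_0=(\eta_0,h_0)$, $R\in(0,1]$, and let $\phi$ be $C^\infty$ near $Q_R=\{|A-A_0|\le R\}$ with $|\phi|,|D\phi|,|D^2\phi|\le K$ there. There are $r>0$ and $L\ge1$ depending only on $n,K,R,|A_0|$ such that, with $D_r=\{(s,h):|s|<r,\ |h-h_0|<r\}$, the map
\[
\Psi(s,h)=\exp(sV)(\eta_0,h)
\]
is a diffeomorphism of $D_r$ onto an open set $\Psi(D_r)\subset Q_R$ containing $A_0$, and
\[
L^{-1}d_N(p,q)\le d_\phi(\Psi(p),\Psi(q))\le L\,d_N(p,q),\qquad p,q\in D_r .
\]
$\Psi$ maps the lines $\{h=\mathrm{const}\}$ to characteristics, on which $\eta=\eta_0+s$.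
\end{lemma}

Here $D_r$ is regarded as a subset of $V_1$ with $s$ in the place of $\eta$. The constants depend on $\phi$ only through bounds for $\phi$ and its first and second derivatives. This is used in Section~\ref{sec:sharp}. The idea of the proof is that, by \eqref{eq:Lie}, $\Psi$ exchanges $0$-horizontal and $\phi$-horizontal curves, and both metrics are controlled by lengths of such curves.

\begin{proof}
Constants $C,C_1$ depend only on the listed data and $C$ may change from line to line. The constant $C_1\ge1$ is fixed and bounds $V,W,X_j,Y_j$ and $DV$ on $Q_R$. The last claim is clear from $\partial_s\Psi=V\circ\Psi$ and $V\eta=1$.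

\emph{Diffeomorphism.} Let $r_1=R/(4(1+C_1))$. For $(s,h)\in D_{r_1}$ the trajectory defining $\Psi(s,h)$ starts within $R/4$ of $A_0$ and has length at most $C_1r_1\le R/4$, so it stays in $Q_{R/2}$. By the variational equation and Gronwall's inequality $|\partial_h\Psi|\le e^{C_1r_1}$, and $|\partial_s\Psi|\le C_1$. Let
\[
T(A)=\big(\eta-\eta_0,\ h\text{-part of }\exp(-(\eta-\eta_0)V)(A)\big).
\]
For $A\in\Psi(D_{r_1})$ the flow in this formula runs backward along a trajectory in $Q_{R/2}$. So $T$ is smooth near $A$, $T\circ\Psi=\mathrm{id}$, and $|DT|\le C$ by Gronwall's inequality. Hence $\Psi$ is injective on $D_{r_1}$ with invertible differential. It is thus a diffeomorphism onto an open set, with inverse $T$. If $r_2=r_1/(2(1+C_1))$ and $A\in Q_{r_2}$, then the flow in $T(A)$ stays within $(1+C_1)r_2=r_1/2$ of $A_0$, so $T(A)\in D_{r_1}$ and $\Psi(T(A))=A$. Altogether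
\[
Q_{r_2}\subset\Psi(D_{r_1})\subset Q_{R/2},\qquad|D\Psi|,|D\Psi^{-1}|\le C .
\]

\emph{Horizontal curves correspond.} By \eqref{eq:Lie}, $\mathcal L_{\partial_s}\Psi^*\theta=\Psi^*\mathcal L_V\theta=-4(\phi_\tau\circ\Psi)\Psi^*\theta$. At $s=0$ we have $\Psi^*\theta=\theta_0$: both forms vanish on $\partial_s$, and on the slice $\{s=0\}$, which $\Psi$ embeds as a part of $\{\eta=\eta_0\}$ by $(0,h)\mapsto(\eta_0,h)$, they agree. As $\theta_0$ does not depend on $s$,
\[
\Psi^*\theta=\exp\Big(-4\int_0^s\phi_\tau\circ\Psi\Big)\theta_0 .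
\]
So $\Psi$ maps $0$-horizontal curves to $\phi$-horizontal ones, and $\Psi^{-1}$ conversely. On bounded regions, and in $Q_R$ for $\theta$, a vector $v$ in $\ker\theta_0$ or $\ker\theta$ has Euclidean norm at most $C|(d\eta,d\zeta)(v)|$. Hence on horizontal curves Euclidean length is at most $C\ell$, and $\Psi$, $\Psi^{-1}$ change $\ell$ at most by a constant factor.

\emph{Upper bound.} Let $p=(s,h)$ and $q=(s',h')$ be in $D_r$ with $r\le r_1$. Join them by a $0$-horizontal curve: first from $h$ to $h'$ in the slice $\{s\}\times\mathbb H^{n-1}$, by Lemma~\ref{lem:connect}, then along $\partial_s$. Its length is at most $4d_N(p,q)\le Cr^{1/2}$, so it stays in $D_{r_1}$ if $r$ is small. Its image $\sigma$ is $\phi$-horizontal with $\ell(\sigma)\le C\,d_N(p,q)$ and $|\frac{d}{ds}(\phi\circ\sigma)|\le C|(\dot\eta,\dot\zeta)|$. Lemma~\ref{lem:length} gives $d_\phi(\Psi(p),\Psi(q))\le C\,d_N(p,q)$.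

\emph{Lower bound.} Let $A=\Psi(p)$, $B=\Psi(q)$ and $\delta=d_\phi(A,B)\le Cr^{1/2}$. Follow $\pm W$ from $A=(\eta_A,h_A)$ for the time $|\eta_B-\eta_A|\le\delta$ to a point $E=(\eta_B,h_E)$. For small $r$ this takes place in $Q_R$, and $d_\phi(A,E)\le C\delta$ by Lemma~\ref{lem:length}. So $d_\phi(E,B)\le C\delta$. As $E$ and $B$ have the same $\eta$, \eqref{eq:dphi} shows $d_0(h_E,h_B)\le d_\phi(E,B)\le C\delta$. By Lemma~\ref{lem:connect}, join $E$ to $B$ inside $\{\eta=\eta_B\}$ by an $\mathbb H^{n-1}$-horizontal curve of length at most $C\delta$. It is $\phi$-horizontal because $\dot\eta=0$. The concatenation from $A$ to $B$ has $\ell\le C\delta$ and stays within Euclidean distance $Cr+C\delta\le Cr^{1/2}$ of $A_0$, hence in $Q_{r_2}$ for small $r$. Its image under $\Psi^{-1}$ is a $0$-horizontal curve from $p$ to $q$ of length at most $C\delta$. So $d_N(p,q)\le C\delta$ by Lemma~\ref{lem:length} with $\phi=0$.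
\end{proof}

\subsection{Rigidity of the lines $\{h=\mathrm{const}\}$}
The Lie algebra of $(V_1,d_N)$ is $\mathbb R\partial_\eta\oplus\mathfrak h_{n-1}$. Its first layer, spanned by $\partial_\eta,X_j,Y_j$, generates it, and the second layer is $\mathbb R\partial_\tau$. So it is a Carnot group. Pansu's theorem \cite{Pansu} says that a Lipschitz map $F$ from an open subset of a Carnot group to a Carnot group is \emph{Pansu differentiable} at almost every point $p$: as $\lambda\to0^+$,
\[
\delta_{1/\lambda}\big(F(p)^{-1}F(p\,\delta_\lambda v)\big)\to DF_p(v)\quad\text{for every }v,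
\]
where $DF_p$ is a continuous group homomorphism commuting with dilations.

\begin{lemma}[rigidity]\label{lem:rigid}
Let $n\ge2$ and let $F:U\to U'$ be a bi-Lipschitz homeomorphism between open subsets of $(V_1,d_N)$. If $I$ is an interval and $\{(s,h):s\in I\}\subset U$, then the $h$-component of $F(s,h)$ is constant in $s\in I$.
\end{lemma}
\begin{proof}
It suffices to prove local constancy, so we work on a box $(s_1,s_2)\times O\subset U$. Let $\Lambda$ be the bi-Lipschitz constant and let $F$ be Pansu differentiable at $p$. Then $d_N(DF_p(v),0)\ge\Lambda^{-1}d_N(v,0)$, so $DF_p$ is injective. By dimension it induces an automorphism of the Lie algebra. This automorphism preserves the first layer, as it commutes with dilations. It also preserves the center, which is $\mathrm{span}\{\partial_\eta,\partial_\tau\}$ because $n\ge2$. Hence it preserves their intersection $\mathbb R\partial_\eta$.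

By Fubini's theorem, for a.e.\ $h\in O$ the map $F$ is Pansu differentiable at $(s,h)$ for a.e.\ $s\in(s_1,s_2)$. Fix such an $h$ and put $v=(1,0)\in\mathbb R_\eta\times\mathbb H^{n-1}$. Since $(s,h)\cdot\delta_\lambda v=(s+\lambda,h)$ and $DF_{(s,h)}(v)\in\mathbb Rv$, the $\zeta$-component of $s\mapsto F(s,h)$ has right derivative $0$ at a.e.\ $s$. This component is Lipschitz because $|\zeta-\zeta'|\le d_N$. So it is differentiable a.e.\ with derivative $0$, hence constant. Then the terms $B(\zeta,\zeta')$ in $d_N(F(s,h),F(s',h))\le\Lambda|s-s'|$ vanish. This leaves $|\tau-\tau'|\le\Lambda^2|s-s'|^2$ for the $\tau$-components, so $\tau$ is constant too. By continuity of $F$ the conclusion holds for every $h\in O$.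
\end{proof}

\subsection{Surfaces with branching characteristics}
If $\phi$ depends on $\zeta$ only, the $\zeta$-part of $V$ is the Hamiltonian field $(\partial_y\phi,-\partial_x\phi)$. The Hamiltonian $q=\sum x_jy_j$ gives $\dot x=x$, $\dot y=-y$, which reaches $0$ only in infinite time. A factor $m|\zeta|^{-1/m}$ speeds this up, so that on $\{y=0\}$ the equation becomes $\dot x=m|x|^{-1/m}x$, with the solutions $x=s^mv$, $|v|=1$, leaving $0$ in every direction of the $x$-space. For $m>1$ let therefore
\[
\phi_m(\eta,\zeta,\tau)=m|\zeta|^{-1/m}q\ \ (\zeta\ne0),\qquad\phi_m=0\ \ (\zeta=0),\qquad\omega=V_1,\qquad S_m=G^1_{\mathbb H,\phi_m}.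
\]
For $n=2$ this is $\phi_m=m(x^2+y^2)^{-1/(2m)}xy$.

\emph{Regularity.} As a function of $\zeta$, $\phi_m$ is smooth off $0$ and homogeneous of degree $2-\frac1m>1$, so it is $C^1$. Its gradient $g$ is smooth off $0$ and homogeneous of degree $\alpha=1-\frac1m\in(0,1)$, hence $\alpha$-H\"older. Indeed, let $|\zeta|\ge|\zeta'|$. If $|\zeta-\zeta'|\ge\frac12|\zeta|$, then $|g(\zeta)-g(\zeta')|\le C|\zeta|^\alpha\le C'|\zeta-\zeta'|^\alpha$. Otherwise the segment between the two points lies in $\{|\cdot|\ge\frac12|\zeta|\}$, where $|Dg|\le C|\zeta|^{\alpha-1}$, and $|g(\zeta)-g(\zeta')|\le C|\zeta|^{\alpha-1}|\zeta-\zeta'|\le C|\zeta-\zeta'|^\alpha$. So $\phi_m\in C^{1,1-1/m}_{loc}$. Finally $S_m=\{x_1=\phi_m(\zeta)\}$ is the zero set of the Euclidean $C^1$ function $x_1-\phi_m(\zeta)$ on $\mathbb H^n$, whose $X_1$-derivative is $1$. Hence $S_m$ is $\mathbb H$-regular.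

\emph{Characteristics.} Let $\Sigma=\{\zeta=0\}\subset V_1$. Off $\Sigma$ the field $V$ is smooth, and we consider its integral curves there. Along a characteristic, with the dot denoting $\frac{d}{d\eta}$, Euler's formula gives
\[
\dot x_j=\partial_{y_j}\phi_m,\qquad\dot y_j=-\partial_{x_j}\phi_m,\qquad\dot\tau=-4\phi_m+2\sum(y_j\partial_{y_j}\phi_m+x_j\partial_{x_j}\phi_m)=-\tfrac2m\phi_m,
\]
and $\frac{d}{d\eta}\phi_m=V\phi_m=W\phi_m=0$. So $\{\phi_m=0\}\setminus\Sigma=\{q=0\}\setminus\Sigma$ consists of characteristics. On it the derivatives of $|\zeta|^{-1/m}$ are multiplied by $q=0$, and the equations read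
\begin{equation}\label{eq:char}
\dot x_j=m|\zeta|^{-1/m}x_j,\qquad\dot y_j=-m|\zeta|^{-1/m}y_j,\qquad\dot\tau=0 .
\end{equation}
Hence along characteristics in $\{q=0\}\setminus\Sigma$:
\begin{enumerate}
\item[(1)] $\tau$ and $|x|^2|y|^2$ are constant;
\item[(2)] if $y\equiv0$, then $x/|x|$ and $|x|^{1/m}-\eta$ are constant (as $\frac{d}{d\eta}|x|=m|x|^{1-1/m}$);
\item[(3)] if $x\equiv0$, then $y/|y|$ and $|y|^{1/m}+\eta$ are constant.
\end{enumerate}

\emph{Model arcs.} Fix a unit vector $v$ in the $x$-space and put, in coordinates $(\eta,\zeta,\tau)$,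
\[
\gamma_1(s)=(s,\,s^m(v,0),\,0),\qquad\gamma_2(s)=(s,\,-s^m(v,0),\,0),\qquad s\ge0 .
\]
For $s>0$ these are characteristics off $\Sigma$, both starting at $0\in\Sigma$. Along them $\phi_m=0$, and all terms $B$ vanish. So \eqref{eq:dphi}, with $d=d_{\phi_m}$, gives
\[
d(\gamma_i(s),\gamma_i(s'))=|(s-s',s^m-s'^m)|,\quad d(\gamma_1(s),\gamma_2(s))=2s^m,\quad d(\gamma_1(s),\gamma_2(s'))\ge s^m+s'^m .
\]
On bounded intervals they form a $\kappa$-pair with $\kappa=m>1$.

\subsection{The exponent is an invariant}

\begin{proposition}\label{prop:B}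
Let $n\ge2$ and $m,m'>1$. If there is a bi-Lipschitz homeomorphism $F$ from an open neighborhood $O'$ of $0$ in $(V_1,d_{\phi_{m'}})$ onto an open subset of $(V_1,d_{\phi_m})$, then $m=m'$.
\end{proposition}
\begin{proof}
Let $\gamma_1,\gamma_2$ be the model arcs for $m'$ on $[0,a]$, with $a$ so small that they lie in $O'$ on a slightly larger interval. The arcs $G_i=F\circ\gamma_i$ form a $\kappa$-pair with $\kappa=m'>1$ at $Q=F(0)=(\eta_0,\zeta_0,\tau_0)$. Put $\phi=\phi_m$ and $d=d_{\phi_m}$. Characteristics are those of $\phi_m$ unless stated otherwise.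

\emph{Step 1: off $\Sigma$ the arcs follow characteristics.} We claim: \emph{if $s_0\in(0,a]$ and $G_i(s_0)\notin\Sigma$, then for $s$ near $s_0$ we have $G_i(s)=c(\eta_i(s))$, where $c$ is the characteristic through $G_i(s_0)$.} Take flow boxes (Lemma~\ref{lem:flowbox}) $\Psi'$ at $\gamma_i(s_0)\notin\Sigma$ for $\phi_{m'}$, and $\Psi$ at $G_i(s_0)$ for $\phi_m$. Near the point corresponding to $\gamma_i(s_0)$ the map $\Psi^{-1}\circ F\circ\Psi'$ is a bi-Lipschitz homeomorphism between open subsets of $(V_1,d_N)$. Near $s_0$, $\gamma_i$ is a characteristic of $\phi_{m'}$, so it lies on a line $\{h=\mathrm{const}\}$ in the first chart. By Lemma~\ref{lem:rigid}, $G_i$ lies on such a line in the second chart, which is the claim.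

\emph{Step 2: $\zeta_0=0$.} Suppose $\zeta_0\ne0$. For small $a$ both $G_i$ lie in one flow box around $Q$ off $\Sigma$. By Step 1 their $h$-components in this chart are locally constant on $(0,a]$, hence constant, and by continuity equal to that of $Q$. So $G_i=c\circ\eta_i$ with the same characteristic $c$ through $Q$, and $d(c(\eta),Q)\le L|\eta-\eta_0|$ by Lemma~\ref{lem:flowbox}. This contradicts Lemma~\ref{lem:carriers}(c).

\emph{Step 3: the shape of the arcs.} Let $G=(\eta,\zeta,\tau)$ be $G_1$ or $G_2$, and $J=\{s\in[0,a]:\zeta(s)\ne0\}$, a relatively open set not containing $0$. Let $J'$ be a component of $J$ and $b\notin J$ its left end, so $\zeta(b)=0$. By Step 1, quantities that are constant along characteristics are locally constant, hence constant, on $J'$. In particular $\phi_m\circ G$ is constant on $J'$. Letting $s\to b$, we see that it is $0$. So $q=0$ on $J'$, and (1)--(3) are available. By (1), $|x||y|$ is constant on $J'$, and it tends to $0$ at $b$. Thus it is $0$. As $\zeta\ne0$ on $J'$, the sets $\{y=0\}$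 and $\{x=0\}$ are disjoint, relatively closed and cover $J'$. By connectedness $y\equiv0$ on $J'$ or $x\equiv0$ on $J'$. By (1)--(3), $\tau$ and $\zeta/|\zeta|$ are constant on $J'$, and
\begin{equation}\label{eq:branch}
|\zeta|^{1/m}=\pm(\eta-\eta(b))\quad\text{on the closure of }J',
\end{equation}
with sign $+$ if $y\equiv0$ and $-$ if $x\equiv0$. If the right end $e$ of $J'$ were not in $J$, then $\zeta(e)=0=\zeta(b)$, so $\eta(e)=\eta(b)$ by \eqref{eq:branch}, and $\tau(e)=\tau(b)$ by continuity. This would give $G(e)=G(b)$, contradicting injectivity. So $J=\emptyset$ or $J=(b,a]$, and after decreasing $a$ either $J=\emptyset$ or $J=(0,a]$.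

If $J=\emptyset$, then $G\subset\Sigma$, where $\phi=0$ and $d=\max\{|\eta-\eta'|,|\tau-\tau'|^{1/2}\}$. By \eqref{eq:i}, $|\tau(s)-\tau(s')|\le\Lambda^2|s-s'|^2$, so $\tau\equiv\tau_0$. If $J=(0,a]$, then \eqref{eq:branch} holds with $b=0$, and $\tau\equiv\tau_0$. In all cases
\[
G_i(s)=c_i(\eta_i(s)),\qquad c_i(\eta)=(\eta,\ |\eta-\eta_0|^mv_i,\ \tau_0).
\]
Here $v_i=0$, or $v_i$ is a unit vector in the $x$-space and $\eta_i>\eta_0$ on $(0,a]$, or $v_i$ is a unit vector in the $y$-space and $\eta_i<\eta_0$ on $(0,a]$. On $c_i$ we have $q=0$, so $\phi=0$, and \eqref{eq:dphi} gives $d(c_i(\eta),Q)\le2|\eta-\eta_0|$ for $|\eta-\eta_0|\le1$. So Lemma~\ref{lem:carriers} applies: $\eta_1,\eta_2$ move in the same direction, and $v_1\ne v_2$.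

\emph{Step 4: comparison of orders.} Since $\eta_1,\eta_2$ move in the same direction, $v_1$ and $v_2$ both lie in the $x$-space or both in the $y$-space. So the terms $B$ vanish, and with $\Delta_i(s)=|\eta_i(s)-\eta_0|$,
\[
d(G_1(s),G_2(s'))=\big|\big(\Delta_1(s)-\Delta_2(s'),\ \Delta_1(s)^mv_1-\Delta_2(s')^mv_2\big)\big| .
\]
For small $s$ choose $s'$ with $\eta_2(s')=\eta_1(s)$. By \eqref{eq:iii} and Lemma~\ref{lem:carriers}(a), $\Lambda^{-1}s^{m'}\le\Delta_1(s)^m|v_1-v_2|\le2(\Lambda s)^m$. So $m'\ge m$. On the other hand \eqref{eq:ii} gives $|\Delta_1(s)-\Delta_2(s)|\le\Lambda s^{m'}$. Hence $|\Delta_1(s)^m-\Delta_2(s)^m|\le m(\Lambda s)^{m-1}\Lambda s^{m'}$ by the mean value theorem, and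
\[
\Lambda s^{m'}\ge\Delta_1(s)^m|v_1-v_2|-|\Delta_1(s)^m-\Delta_2(s)^m|\ge c\,s^m-C\,s^{m-1}s^{m'},\qquad c>0 .
\]
As $m>1$, this gives $s^m\le C's^{m'}$ on $(0,a]$. So $m'\le m$.
\end{proof}

\section{Counting germs}\label{sec:counting}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(a)]
We have $0=\Phi(0)\in S_m$. The regularity of $\phi_m$ and $S_m$ was shown in Sections~\ref{sec:n1} and~\ref{sec:n2}. The incompatibility is Propositions~\ref{prop:A} and~\ref{prop:B}, transferred by the isometries $\Phi:(\omega,d_\phi)\to(S,d_\infty)$. It is essential that in both propositions the image of $0$ is arbitrary.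
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose $\rho$ is universal. For each $m\in I_n$ apply the definition to $S_m$ and $P=0$ to obtain $\tilde\omega_m$, $\mathcal U_m$, $\tilde\Phi_m$, and let $p_m=\tilde\Phi_m^{-1}(0)\in\tilde\omega_m$. The topology of $\rho$ is Euclidean, so it has a countable base. Choose an element $B_m$ of this base with $p_m\in B_m\subset\tilde\omega_m$. Since $I_n$ is uncountable, $B_m=B_{m'}=:\mathcal B$ for some $m\ne m'$. Then
\[
\tilde\Phi_m\circ\tilde\Phi_{m'}^{-1}:\tilde\Phi_{m'}(\mathcal B)\to\tilde\Phi_m(\mathcal B)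
\]
is a bi-Lipschitz homeomorphism from a relatively open neighborhood of $0$ in $S_{m'}$ onto a relatively open subset of $S_m$. This contradicts Theorem~\ref{thm:strong}(a).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b), (c)]
Suppose $M$ has a dense subset with fewer than $2^{\aleph_0}$ elements. The balls of rational radius centered in it form a base with fewer than $2^{\aleph_0}$ elements. The preceding argument, with $M$ in place of $(V_1,\rho)$, gives an injection $m\mapsto B_m$ into this base, defined on $I_n$. In case (c) it is defined on $\{m\in I_n:m>1/(1-\alpha)\}$, because $\phi_m$ belongs to the class in (c) for these $m$. Both index sets have cardinality $2^{\aleph_0}$, a contradiction.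

To see that the bound is attained, note that there are at most $2^{\aleph_0}$ continuous functions on open subsets of $V_1$, hence at most $2^{\aleph_0}$ intrinsic graphs. Let $M$ be the disjoint union of all $\mathbb H$-regular intrinsic graphs, with the metric $\min\{d_\infty,1\}$ on each piece and distance $1$ between points of different pieces. The triangle inequality holds because all distances are at most $1$ and those between different pieces equal $1$. Each piece is open in $M$ and separable, and on sets of diameter less than $1$ inside a piece the metric is $d_\infty$. So $M$ has the property in (b) and a dense subset of cardinality at most $2^{\aleph_0}$.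
\end{proof}

\section{Lipschitz and $C^{1,1}$ graphs}\label{sec:sharp}

For more regular $\phi$ the fields $W=\partial_\eta-4\phi\,\partial_\tau$ ($n=1$) and $V$ ($n\ge2$) are locally Lipschitz, their integral curves cannot branch, and following them straightens the graph.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
\emph{The case $n=1$, $\phi$ locally Lipschitz.} On a closed box in $\omega$ centered at $(\eta_0,\tau_0)=\Phi^{-1}(P)$ let $K$ be a Lipschitz constant of $\phi$ and $K_0$ a bound for $|\phi|$. Let $\tau(s;c)$ solve $\partial_s\tau=-4\phi(s,\tau)$, $\tau(\eta_0;c)=c$, and put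
\[
\Psi(s,c)=(s,\tau(s;c)),\qquad|s-\eta_0|<r,\ |c-\tau_0|<r,
\]
with $r\le1$ so small that these solutions exist and stay in the box. By Gronwall's inequality
\begin{equation}\label{eq:gronwall}
e^{-4Kr}|c-c'|\le|\tau(s;c)-\tau(s;c')|\le e^{4Kr}|c-c'| .
\end{equation}
So $\Psi$ is continuous and injective, hence by invariance of domain a homeomorphism onto an open set, which contains $\Psi(\eta_0,\tau_0)=(\eta_0,\tau_0)$. Let $A=\Psi(s,c)$, $B=\Psi(s',c')$ and $E=\Psi(s',c)$. Along $\sigma\mapsto\Psi(\sigma,c)$ the function $\phi$ is $K(1+4K_0)$-Lipschitz in $\sigma$, and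
\[
\big|\tau(s;c)-\tau(s';c)+2(\phi(A)+\phi(E))(s-s')\big|=\Big|\int_{s'}^s\big(2\phi(A)+2\phi(E)-4\phi(\Psi(\sigma,c))\big)d\sigma\Big|
\]
is at most $4K(1+4K_0)|s-s'|^2$. So $d_\phi(A,E)\le C|s-s'|$ by \eqref{eq:dphi}. Next, $d_\phi(E,B)=\max\{|\phi(E)-\phi(B)|,|\tau(s';c)-\tau(s';c')|^{1/2}\}$ is comparable to $|c-c'|^{1/2}$, by \eqref{eq:gronwall} and since $|\phi(E)-\phi(B)|\le K|\tau(s';c)-\tau(s';c')|\le C|\tau(s';c)-\tau(s';c')|^{1/2}$. Hence $d_\phi(A,B)\le C(|s-s'|+|c-c'|^{1/2})$. Conversely $|s-s'|\le d_\phi(A,B)$, and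
\[
|c-c'|^{1/2}\le C\,d_\phi(E,B)\le C\big(d_\phi(E,A)+d_\phi(A,B)\big)\le C'd_\phi(A,B).
\]
So $\Phi\circ\Psi$ is a bi-Lipschitz homeomorphism from an open subset of $(V_1,d_N)$ onto a neighborhood of $P$ in $S$.

\emph{The case $n\ge2$, $\phi\in C^{1,1}_{loc}$.} Let $A_0=(\eta_0,h_0)=\Phi^{-1}(P)$ and choose $R\in(0,1]$ such that $\phi\in C^{1,1}$ near $Q_R=\{|A-A_0|\le R\}$. Mollification gives functions $\phi_\varepsilon$, smooth near $Q_R$, with $\phi_\varepsilon\to\phi$ in $C^1(Q_R)$ and $|\phi_\varepsilon|,|D\phi_\varepsilon|,|D^2\phi_\varepsilon|\le K$ on $Q_R$ uniformly in $\varepsilon$. Lemma~\ref{lem:flowbox} gives $r,L$ independent of $\varepsilon$ and maps $\Psi_\varepsilon:D_r\to Q_R$ with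
\[
L^{-1}d_N(p,q)\le d_{\phi_\varepsilon}(\Psi_\varepsilon(p),\Psi_\varepsilon(q))\le L\,d_N(p,q),\qquad p,q\in D_r .
\]
The field $V$ of $\phi$ is Lipschitz on $Q_R$, and the fields $V_\varepsilon$ of $\phi_\varepsilon$ converge to $V$ uniformly on $Q_R$. So by Gronwall's inequality $\Psi_\varepsilon\to\Psi$ uniformly on $D_r$, where $\Psi(s,h)=\exp(sV)(\eta_0,h)$. Letting $\varepsilon\to0$ in \eqref{eq:dphi} we obtain
\[
L^{-1}d_N(p,q)\le d_\phi(\Psi(p),\Psi(q))\le L\,d_N(p,q),\qquad p,q\in D_r .
\]
So $\Psi$ is continuous and injective. By invariance of domain it is a homeomorphism onto an open neighborhood of $A_0=\Psi(0,h_0)$. Then $\Phi\circ\Psi$, defined on the open set $D_r\subset V_1$, is the required parametrization.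

\emph{Sharpness.} For $\alpha<1$ and $m>1/(1-\alpha)$ the function $\phi_m$ is of class $C^{0,\alpha}_{loc}$ ($n=1$) or $C^{1,\alpha}_{loc}$ ($n\ge2$). There are uncountably many such $m\in I_n$, which is all that the proof of Theorem~\ref{thm:main} uses.
\end{proof}

\begin{thebibliography}{9}
\bibitem{IRH} \emph{Intrinsic Regular Hypersurfaces in Heisenberg Groups}, doi:10.1007/bf02922114, \url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/BF02922114.pdf}.
\bibitem{Pansu} Pansu, Ann. of Math. 129 (1989), 1--60.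
\end{thebibliography}

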